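
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Monochromatic sums of at most three vectors\\ in dimension $\aleph_\omega$}


\begin{abstract}
Let $V$ be a vector space of dimension $\aleph_\omega$ over the two-element field, and assume GCH. We show that for every $2$-coloring of $V$ there is a set $U\subseteq V$ of size $\aleph_\omega$ such that all sums of one, two, or three distinct elements of $U$ have the same color. The proof works in ZFC for every uncountable strong limit cardinal of cofinality $\omega$. It reduces the question, by a canonization argument, to a statement about $2$-colorings of finite words of positive integers, which is then derived from Hindman's theorem. With two colors, sums of four elements cannot be added.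
\end{abstract}

\section{The question and the answer}

Let $\alpha,\beta,\gamma,\delta$ be cardinals with $\delta\le\omega$. Let $V$ be an $\alpha$-dimensional vector space over $\{0,1\}$, the two-element field, and color $V$ with $\gamma$ colors. Must there be a set $U\subseteq V$ of cardinality $\beta$ such that
\[
\Bigl\{\textstyle\sum W : \emptyset\ne W\subseteq U,\ |W|<\delta\Bigr\}
\]
is monochromatic? We call this the question for $(\alpha,\beta,\gamma,\delta)$. It asks for a large set with all its short sums in one color. The empty sum is left out.

According to \cite{source}, under GCH and the nonexistence of regular limit cardinals greater than $\omega$ the question has been answered for most choices of the four parameters. The case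
\[
\alpha=\beta=\aleph_\omega,\qquad \gamma=2,\qquad \delta=4
\]
is recorded there as left open and, as far as its author knew, still open. Here one has two colors and asks for $\aleph_\omega$ vectors whose sums of one, two, and three distinct elements all have the same color. We show that the answer is yes.

Recall that a cardinal $\kappa$ is a \emph{strong limit} if $2^{\mu}<\kappa$ for every cardinal $\mu<\kappa$, and that an uncountable limit cardinal has \emph{cofinality $\omega$} if it is the supremum of countably many smaller cardinals.

\begin{theorem}\label{thm:main}
\textup{(ZFC)} Let $\kappa$ be an uncountable strong limit cardinal of cofinality $\omega$, and let $V$ be a $\kappa$-dimensional vector space over $\{0,1\}$. For every $2$-coloring of $V$ there is $U\subseteq V$ with $|U|=\kappa$ such that all sums of $1$, $2$, or $3$ distinct elements of $U$ have the same color. Moreover, there is an absolute constant $r$ such that all elements of $U$ can be chosen with support of size at most $r$ with respect to a fixed basis.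
\end{theorem}

Under GCH we have $2^{\aleph_n}=\aleph_{n+1}<\aleph_\omega$ for all $n<\omega$, so $\aleph_\omega$ is a strong limit cardinal of cofinality $\omega$. Nothing about regular limit cardinals is needed.

\begin{corollary}\label{cor:gch}
Under GCH, with or without the assumption that there are no regular limit cardinals greater than $\omega$, the question for $\alpha=\beta=\aleph_\omega$, $\gamma=2$, $\delta=4$ has an affirmative answer.
\end{corollary}

The value $\delta=4$ is the largest possible for two colors, and for $\delta=4$ two colors cannot be replaced by infinitely many.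

\begin{theorem}\label{thm:sharp}
\textup{(ZFC)} Let $\beta$ be uncountable and $\alpha$ arbitrary. The answer to the question for $(\alpha,\beta,\gamma,\delta)$ is negative if
\begin{itemize}
\item[\textup{(a)}] $\gamma=2$ and $5\le\delta\le\omega$, or
\item[\textup{(b)}] $\gamma=\aleph_0$ and $\delta=4$.
\end{itemize}
Consequently, for $\kappa$ as in Theorem~\ref{thm:main}, $\alpha=\beta=\kappa$ and $\gamma=2$, the answer is affirmative if and only if $\delta\le4$.
\end{theorem}

We do not treat finite $\gamma\ge3$ with $\delta=4$.

\paragraph{Conventions.} We fix a basis and identify an $\alpha$-dimensional $V$ with $[\alpha]^{<\omega}$, the set of finite subsets of $\alpha$, with symmetric difference as addition: a vector is its support. So a point belongs to a sum of vectors exactly if it belongs to an odd number of them. From the end of Section~\ref{sec:size} on, $V=[\kappa]^{<\omega}$ with $\kappa$ as in Theorem~\ref{thm:main}.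

\paragraph{Plan.} Section~\ref{sec:size} treats colorings that see only the size of the support. They yield parts (a) and (b) of Theorem~\ref{thm:sharp}, and they show in miniature why three summands and two colors are harmless. Section~\ref{sec:words} explains what a coloring can see in general when $\kappa$ is a strong limit of cofinality $\omega$: a finite word. It then builds $U$ from seven words of one color. Section~\ref{sec:coloring}, the heart of the proof, finds such words in every $2$-coloring. Section~\ref{sec:canon} proves the canonization lemma used in Section~\ref{sec:words}.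

\section{Colorings that see only the size}\label{sec:size}

An uncountable family of finite sets always contains a very regular part. The \emph{$\Delta$-system lemma} states that it has an uncountable subfamily in which any two distinct members have the same intersection $R$. By the pigeonhole principle we may also require that all members of the subfamily have the same size. So they have the form $R\cup p$ with pairwise disjoint petals $p$, also disjoint from $R$, all of the same size $m$. Since the members are distinct, $m\ge1$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(a)},\textup{(b)}]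
Let $V=[\alpha]^{<\omega}$ and let $U\subseteq V$ have size $\beta$. (If there is no such $U$, the answer is negative.) By the preceding paragraph there are distinct $u_0,\dots,u_3\in U$ with $u_i=R\cup p_i$, where $R,p_0,\dots,p_3$ are pairwise disjoint and $|p_i|=m\ge1$.

(a) Color $v\ne0$ by the parity of $\lfloor\log_2|v|\rfloor$, and color $0$ arbitrarily. Since $|u_0+u_1|=2m$ and $|u_0+u_1+u_2+u_3|=4m$, these two sums have different colors.

(b) Color $v$ by $|v|$. Then $|u_0|=|R|+m\ne|R|+3m=|u_0+u_1+u_2|$.
\end{proof}

Why does no such argument work for $\delta=4$ and two colors? Let $V=[\kappa]^{<\omega}$, and let $\chi$ be a $2$-coloring of $V$ such that $\chi(v)$ depends only on $|v|$. We use the following theorem, here and in Section~\ref{sec:coloring}.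

\begin{theorem}[Hindman {\cite{hindman}}]\label{thm:hindman}
If the positive integers are colored with finitely many colors, there is an infinite sequence of positive integers such that all sums of finitely many \textup{(}at least one\textup{)} terms with distinct indices have the same color.
\end{theorem}

Color a positive integer $n$ by the color of the vectors of size $2n$. Two terms of a Hindman sequence give $x,y$ such that $x,y,x+y$ have one color, and by symmetry we may assume $y\le x$. Take a set $R$ of size $2x-y$ and $\kappa$ pairwise disjoint sets $p_\xi$ of size $y$, disjoint from $R$. Put $u_\xi=R\cup p_\xi$. The sums of one, two, and three distinct elements have sizes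
\[
(2x-y)+y=2x,\qquad 2y,\qquad (2x-y)+3y=2(x+y),
\]
so $\{u_\xi:\xi<\kappa\}$ is as desired. The factor $2$ is there because in a sum of two elements the surviving points come from two petals of equal size. This small computation will return as the behavior of $U$ inside one ``group'' of blocks.

\section{From vectors to words}\label{sec:words}

\subsection{What a coloring can see}

A \emph{word} is a finite sequence of positive integers, its \emph{letters}. The \emph{length} of a word is the number of its letters, and $|w|$ denotes the sum of the letters of $w$. Juxtaposition is concatenation, and $1^n$ is the letter $1$ repeated $n$ times; similarly for other letters. For $r<\omega$ let $W_r$ be the finite set of nonempty words $w$ with $|w|\le r$. We also use vectors with integer entries $\ge0$, written in the same way, with $0^n$ for $n$ zero entries; when a vector is read as a word or as part of a word, \emph{its zeros are deleted}. For vectors of equal length, $v+v'$ is the coordinatewise sum.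

Since $\kappa$ has cofinality $\omega$, we can split it into countably many blocks of size $<\kappa$. If $A_0,A_1,\dots$ are pairwise disjoint and $F\subseteq\bigcup_nA_n$ is finite and nonempty, its \emph{shape} $\mathrm{sh}(F)$ is the word obtained from the sequence $(|F\cap A_n|)_{n<\omega}$ by deleting zeros. A coloring can certainly depend on the shape of $F$. The next lemma says that, on suitable large blocks and for sets of bounded size, it depends on nothing else.

\begin{lemma}[Canonization]\label{lem:canon}
Let $\kappa$ be an uncountable strong limit cardinal of cofinality $\omega$, let $r<\omega$ and $\chi\colon[\kappa]^{<\omega}\to2$. There are pairwise disjoint infinite sets $A_0,A_1,\ldots\subseteq\kappa$ with $|A_0|\le|A_1|\le\cdots$ and $\sup_n|A_n|=\kappa$, and a map $d\colon W_r\to2$, such that $\chi(F)=d(\mathrm{sh}(F))$ for all nonempty $F\subseteq\bigcup_nA_n$ with $|F|\le r$.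
\end{lemma}

The proof is in Section~\ref{sec:canon}. Granting the lemma, we choose the elements of $U$ as finite subsets of $\bigcup_nA_n$. The single $\Delta$-system of Section~\ref{sec:size} has to be refined: if the blocks have size less than $\kappa$, the members of a family of $\kappa$ finite sets cannot all be contained in the union of finitely many blocks. So the petals must move through infinitely many blocks, and we must distinguish two elements with petals in the same blocks from two elements with petals in different blocks.

\subsection{The set $U$ and its seven shapes}

We reserve the first $k$ blocks as \emph{fixed blocks}; every element of $U$ meets each of them. The remaining blocks are cut into consecutive \emph{groups} of $l$ blocks. An element $u_{n,\xi}$ of $U$ lives in the fixed blocks and in group $n$. In the fixed block $A_i$ it has $2e_i$ points, of which $f_i$ depend on $n$ and the rest are common to all elements of $U$. In block $j$ of its group it has $2x_j$ points, of which $y_j$ depend on $\xi$ and the rest are common to all elements from this group. See Figure~\ref{fig:U}.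

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.62cm,every node/.style={font=\small}]
\draw (0,-0.5) rectangle (3.4,4.7);
\draw (4,-0.5) rectangle (7.4,4.7);
\draw (8,-0.5) rectangle (11.4,4.7);
\node at (1.7,5.2) {$A_0$ (fixed)};
\node at (5.7,5.2) {$A_1$ (group $0$)};
\node at (9.7,5.2) {$A_2$ (group $1$)};
\node at (12,2.2) {$\cdots$};
\node[draw,fill=gray!35,minimum width=2.8cm] at (1.7,4) {$C_0$};
\node[draw,fill=gray!35,minimum width=2.8cm] at (1.7,2.9) {$D_{0,0}$};
\node[draw,minimum width=2.8cm] at (1.7,1.8) {$D_{0,1}$};
\node[draw,minimum width=2.8cm] at (1.7,0.7) {$D_{0,2}$};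
\node at (1.7,-0.05) {$\cdots$};
\node[draw,fill=gray!35,minimum width=2.8cm] at (5.7,4) {$P_{0,0}$};
\node[draw,minimum width=2.8cm] at (5.7,2.9) {$Q_{0,0,0}$};
\node[draw,fill=gray!35,minimum width=2.8cm] at (5.7,1.8) {$Q_{0,0,1}$};
\node[draw,minimum width=2.8cm] at (5.7,0.7) {$Q_{0,0,2}$};
\node at (5.7,-0.05) {$\cdots$};
\node[draw,minimum width=2.8cm] at (9.7,4) {$P_{1,0}$};
\node[draw,minimum width=2.8cm] at (9.7,2.9) {$Q_{1,0,0}$};
\node[draw,minimum width=2.8cm] at (9.7,1.8) {$Q_{1,0,1}$};
\node[draw,minimum width=2.8cm] at (9.7,0.7) {$Q_{1,0,2}$};
\node at (9.7,-0.05) {$\cdots$};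
\end{tikzpicture}
\caption{The set $U$ when there is one fixed block and each group consists of one block ($k=l=1$). Each small box is a finite set of points: $|C_0|=2e_0-f_0$, $|D_{0,n}|=f_0$, $|P_{n,0}|=2x_0-y_0$, $|Q_{n,0,\xi}|=y_0$. The element $u_{n,\xi}$ is the union of $C_0$, $D_{0,n}$, $P_{n,0}$, and $Q_{n,0,\xi}$; the element $u_{0,1}$ is shaded. In a sum, a small box survives if it occurs an odd number of times.}
\label{fig:U}
\end{figure}

The shapes of the sums of at most three elements lead to the following definition.

\begin{definition}\label{def:conf}
A \emph{configuration} is a quadruple $(e,f,x,y)$ of vectors, where $e$ and $f$ have the same length $k\ge0$, $x$ and $y$ have the same length $l\ge1$, the entries of $e$ and $x$ are positive integers, those of $f$ and $y$ are integers $\ge0$, and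
\[
y\ne0,\qquad f\le2e,\qquad y\le2x\quad\text{(coordinatewise)}.
\]
Its seven words are (zeros deleted)
\begin{gather*}
\text{(C1) } ex,\qquad \text{(C2) } y,\qquad \text{(C3) } fxx,\qquad \text{(C4) } e(x+y),\\
\text{(C5) } eyx,\qquad \text{(C6) } exy,\qquad \text{(C7) } (e+f)xxx .
\end{gather*}
It is \emph{monochromatic} for a coloring of a set of words if that set contains these seven words and they have the same color.
\end{definition}

For a word $w$ let $2\cdot w$ be the word obtained by doubling every letter of $w$.

\begin{lemma}\label{lem:U}
Let $r_0\ge1$, let $\chi$, $A_n$, $d$ be as in Lemma~\ref{lem:canon} with $r=2r_0$, and let $(e,f,x,y)$ be a configuration with all seven words in $W_{r_0}$, monochromatic for the coloring $c(w)=d(2\cdot w)$ of $W_{r_0}$. Then there is $U\subseteq V$ with $|U|=\kappa$, consisting of sets of size at most $2r_0$, such that all sums of $1$, $2$, or $3$ distinct elements of $U$ have the same $\chi$-color.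
\end{lemma}

\begin{proof}
Write $e=(e_0,\dots,e_{k-1})$, $x=(x_0,\dots,x_{l-1})$, and similarly for $f$ and $y$. Group $n$ consists of the blocks $A_{k+ln+j}$, $j<l$. Put $\lambda_n=|A_{k+ln}|$, the size of the first, hence a smallest, block of group $n$. Choose pairwise disjoint finite sets as follows.
\begin{itemize}
\item For $i<k$, inside $A_i$: a set $C_i$ of size $2e_i-f_i$, and sets $D_{i,n}$ of size $f_i$ for $n<\omega$.
\item For $n<\omega$ and $j<l$, inside $A_{k+ln+j}$: a set $P_{n,j}$ of size $2x_j-y_j$, and sets $Q_{n,j,\xi}$ of size $y_j$ for $\xi<\lambda_n$.
\end{itemize}
The sizes are nonnegative because $f\le2e$ and $y\le2x$. The blocks are large enough because they are infinite and $|A_{k+ln+j}|\ge\lambda_n$. Let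
\[
u_{n,\xi}=\bigcup_{i<k}(C_i\cup D_{i,n})\cup\bigcup_{j<l}(P_{n,j}\cup Q_{n,j,\xi}),\qquad U=\{u_{n,\xi}:n<\omega,\ \xi<\lambda_n\}.
\]
Elements from different groups are distinct because $x_0>0$, and elements $u_{n,\xi}$ from the same group with different $\xi$ are distinct because $y\ne0$. Hence $|U|=\sup_n\lambda_n=\kappa$.

We compute the shapes. A piece $C_i$, $D_{i,n}$, $P_{n,j}$, or $Q_{n,j,\xi}$ is contained in a sum if it occurs in an odd number of summands, and is disjoint from it otherwise.
\begin{itemize}
\item \emph{One element.} The fixed block $A_i$ contains $2e_i$ points, block $j$ of the group contains $2x_j$. The shape is $2\cdot(ex)$.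
\item \emph{Two elements of one group.} Every piece except the petals $Q$ occurs twice or not at all. Two disjoint petals of size $y_j$ remain in block $j$ of the group. The shape is $2\cdot y$.
\item \emph{Two elements of different groups.} The $C_i$ cancel, and two disjoint sets $D_{i,n}$ of size $f_i$ remain. Both groups contain $2x_j$ points in their block $j$. The shape is $2\cdot(fxx)$.
\item \emph{Three elements of one group.} The pieces $C_i$, $D_{i,n}$, and $P_{n,j}$ of this group occur three times and survive, as do three petals in each block of the group. The counts are $2e_i$ and $(2x_j-y_j)+3y_j=2(x_j+y_j)$. The shape is $2\cdot(e(x+y))$.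
\item \emph{Two elements of group $n$, one of group $n'\ne n$.} Each $C_i$ survives, $D_{i,n}$ cancels, and $D_{i,n'}$ survives, giving $2e_i$ points. Block $j$ contains $2y_j$ points in group $n$ and $2x_j$ points in group $n'$. The shape is $2\cdot(eyx)$ if $n<n'$, and $2\cdot(exy)$ if $n'<n$.
\item \emph{Three elements of three different groups.} Each $C_i$ and three disjoint sets $D_{i,n}$ survive, giving $(2e_i-f_i)+3f_i=2(e_i+f_i)$ points. Each of the three groups contains $2x_j$ points in its block $j$. The shape is $2\cdot((e+f)xxx)$.
\end{itemize}
So the shapes are the doubles of (C1)--(C7), which are nonempty words in $W_{r_0}$. Hence all these sums, in particular the elements of $U$ themselves, have size at most $2r_0=r$, and by Lemma~\ref{lem:canon} their $\chi$-colors are the common $c$-color of (C1)--(C7).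
\end{proof}

It remains to find monochromatic configurations.

\section{Monochromatic configurations in two-colored words}\label{sec:coloring}

\begin{proposition}\label{prop:words}
Every $2$-coloring of the nonempty words has a monochromatic configuration.
\end{proposition}

\subsection{The idea}

Suppose that a coloring $c$ with the colors red and blue has no monochromatic configuration. The word (C4) is the only one of the seven in which $x$ and $y$ are added letter by letter; the other words are concatenations of $e,f,x,y$, and $e+f$. We exploit this in the following form, valid for every configuration: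
\begin{quote}
\emph{If the six words other than \textup{(C4)} have one color, then \textup{(C4)} has the other color.} \hfill $(\dagger)$
\end{quote}
We use $(\dagger)$ three times.

First, Hindman's theorem makes many words $1^\sigma$ have one color, say red. The smallest instance of what follows is the configuration $e=1^{\tau-1}$, $f=0^{\tau-1}$, $x=y=1$. Its words (C1)--(C7) are
\[
1^\tau,\quad 1,\quad 11,\quad 1^{\tau-1}2,\quad 1^{\tau+1},\quad1^{\tau+1},\quad1^{\tau+2}.
\]
If $1^\sigma$ is red for $\sigma=1,2,\tau,\tau+1,\tau+2$, then $(\dagger)$ shows that $1^{\tau-1}2$ is \emph{blue}. More generally, many words over $\{1,2\}$, with twos near the end, become blue. Second, from these blue words we build configurations in which all words but (C4) are blue; then (C4), which contains the letter $3$, is \emph{red}. Third, we arrange four of these red words with threes to be the words (C1), (C4), (C5)$\,=\,$(C6), and (C7) of a single configuration whose words (C2) and (C3) have the form $1^\sigma$ and are red as well. Thus we obtain a red configuration, a contradiction.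

\subsection{The proof}

\begin{proof}[Proof of Proposition~\ref{prop:words}]
Suppose that $c$ is a $2$-coloring of the nonempty words without a monochromatic configuration. So $(\dagger)$ holds for every configuration.

\medskip\noindent\textbf{Parameters.} Apply Theorem~\ref{thm:hindman} to the coloring $n\mapsto c(1^n)$, and call the color of the resulting sums red, the other color blue. Infinitely many terms of the Hindman sequence have the same parity; replacing the sequence by sums of disjoint pairs of these terms, we may assume that all terms are even. Taking sums over successive, sufficiently long disjoint blocks of terms, we obtain twelve even numbers, which we name in increasing order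
\[
b,\quad q,\quad 2h_1,\quad T,\quad 2m,\quad 2a,\quad 2N,\quad 2h_2,\quad p,\quad g,\quad 2h_3,\quad t,
\]
each at least ten times the sum of all preceding ones. We call them the \emph{generators}. Let $S$ be the set of sums of one or more distinct generators. Then $1^\sigma$ is red for all $\sigma\in S$.

Their roles will be these: $b$, $2a$, $g$ count twos; $T$, $2N$, $t$ are lengths; $h_1,h_2,h_3$ are lengths of final segments that contain all the twos; $p$ is a padding; and $m$, $q$ belong to the final configuration.

\medskip\noindent\textbf{Step 1: blue words over $\{1,2\}$.} \emph{Let $w$ be a word over $\{1,2\}$ of length $\tau$ with exactly $\nu\ge1$ twos, all among its last $h$ letters, where $h\le\tau$. If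
\[
\nu,\quad 2h,\quad \tau,\quad \tau+\nu,\quad \tau+2h
\]
all lie in $S$, then $w$ is blue.}

Let $e=1^{\tau-h}$, $f=0^{\tau-h}$, $x=1^h$, and let $y\in\{0,1\}^h$ indicate the positions of the twos among the last $h$ letters of $w$. Here $h\ge1$ and $y\ne0$ because $\nu\ge1$, and $f\le2e$, $y\le2x$ are obvious. The words (C1), (C2), (C3), (C5), (C6), (C7) are
\[
1^\tau,\quad 1^\nu,\quad 1^{2h},\quad 1^{\tau+\nu},\quad 1^{\tau+\nu},\quad 1^{(\tau-h)+3h}=1^{\tau+2h},
\]
all red, and (C4) is $w$. By $(\dagger)$, $w$ is blue.

\medskip\noindent\textbf{The target.} In Step 3 we shall use the configuration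
\[
e=E,\qquad f=0,\qquad x=1^m,\qquad y=1^q0^{m-q}
\]
for a suitable word $E$, where $f$ is the zero vector of the length of $E$. Its words (C2) and (C3) are $1^q$ and $1^{2m}$, which are red. Its other words are
\[
E1^m\ \text{(C1)},\qquad E2^q1^{m-q}\ \text{(C4)},\qquad E1^{m+q}\ \text{(C5), (C6)},\qquad E1^{3m}\ \text{(C7)},
\]
that is, the words $E2^s1^z$ with
\begin{equation}\label{eq:cases}
(s,z)\in\bigl\{(0,m),\ (q,m-q),\ (0,m+q),\ (0,3m)\bigr\}.
\end{equation}
We need one $E$ that makes all four red. By $(\dagger)$ it suffices to write each of them as the word (C4) of a configuration $(e',f',x',y')$ whose other six words are blue by Step~1. These six words must then be words over $\{1,2\}$, each with at least one two. This suggests the form of $E$. Since (C2) is the word $y'$, some entry of $y'$ should be $2$; as $x'\ge1$, the sum $x'+y'$ contains threes. The twos in (C3)$\,=f'x'x'$ will come from a block $2^a$ in $x'$. Further twos in $e'$, namely $a_0=g-a$ of them, serve to make the total numbers of twos in $e'x'$ and in $e'x'x'x'$ equal to $a_0+a=g$ and $a_0+3a=g+2a$, both in $S$. Finally, a run of ones in the middle of $E$ lets us move the border between $e'$ and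 $x'$ according to $s$ and $z$, so that $x'$ has length $N$ in all four cases.

Accordingly, put
\[
a_0=g-a,\qquad A=t-m-g-N-T,\qquad
E=1^A\,2^{a_0}\,1^N\,2^{a+T-b}\,3^b .
\]
By the growth of the generators, $a_0>0$, $T>b$, $m\ge5q$, and $A\ge p$. The length of $E$ is $A+a_0+N+a+T=t-m$.

\medskip\noindent\textbf{Step 2: the four words $E2^s1^z$ are red.} Fix $(s,z)$ as in \eqref{eq:cases}, and let $\tau=t-m+s+z$ be the length of $E2^s1^z$. In the order of \eqref{eq:cases},
\begin{equation}\label{eq:lengths}
\tau=t,\ \ t,\ \ t+q,\ \ t+2m,\qquad\quad
\tau+T+s=t+T,\ \ t+T+q,\ \ t+q+T,\ \ t+2m+T .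
\end{equation}
All these numbers are in $S$. Put
\[
\eta=a+T+s+z .
\]
Since $s+z\le3m$ and $N\ge5(T+2m+2a)$, we have $\eta<N$. Let
\begin{align*}
e'&=1^A\,2^{a_0}\,1^\eta &&\text{of length } A+a_0+\eta=\tau-N,\\
f'&=0^{A-p}\,1^p\,0^{a_0+\eta} &&\text{of the same length},\\
x'&=1^{N-\eta}\,2^a\,1^{T+s+z} &&\text{of length } N,\\
y'&=0^{N-\eta+a}\;Y\;0^z &&\text{of length } N,\quad\text{where } Y=1^{T-b}2^b1^s .
\end{align*}
The length of $e'$ is as stated because $\tau=(A+a_0+N+a+T)+s+z=A+a_0+N+\eta$, and that of $y'$ because $Y$ has length $T+s$. Moreover $f'\le2e'$, since $e'\ge1$ and $f'\le1$. Where $y'\ne0$ we have $x'=1$ and $y'\le2$, so $y'\le2x'$; here the factor $2$ in Definition~\ref{def:conf} is needed. Hence $(e',f',x',y')$ is a configuration. Its word (C4) is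
\[
e'(x'+y')=1^A2^{a_0}1^\eta\cdot1^{N-\eta}2^a\cdot2^{T-b}3^b2^s\cdot1^z=E2^s1^z ,
\]
and $e'+f'=1^{A-p}2^{p+a_0}1^\eta$.

We apply Step 1 to the six other words. All of them are words over $\{1,2\}$, and their data are as follows. The fourth column gives a number of last letters among which all the twos are contained, and the last column the value of $h$ to be used.
\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{l|l|l|l|l}
word & length & number $\nu$ of twos & twos in the last & $h$\\\hline
(C2)\; $Y$ & $T+s$ & $b$ & $b+s$ & $h_1$\\
(C3)\; $1^px'x'$ & $p+2N$ & $2a$ & $2N$ & $h_2$\\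
(C1)\; $e'x'$ & $\tau$ & $a_0+a=g$ & $a_0+\eta+N$ & $h_3$\\
(C5)\; $e'Yx'$ & $\tau+T+s$ & $a_0+b+a=g+b$ & $a_0+\eta+T+s+N$ & $h_3$\\
(C6)\; $e'x'Y$ & $\tau+T+s$ & $a_0+a+b=g+b$ & $a_0+\eta+N+T+s$ & $h_3$\\
(C7)\; $(e'+f')x'x'x'$ & $\tau+2N$ & $p+a_0+3a=p+g+2a$ & $p+a_0+\eta+3N$ & $h_3$
\end{tabular}
\end{center}

\emph{The windows fit.} We have to check that $h$ is at least the number in the fourth column and at most the length.
For (C2), $b+s\le b+q\le h_1\le T$. For (C3), $2N\le h_2\le p$. It is here that the padding $f'$ is used: our window of length $h_2$ is longer than $x'x'$, and the $p$ ones in front make room for it. For the remaining words, in the order of the table, using $\eta<N$, $a_0<g$, and $s\le q$, the numbers in the fourth column are at most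
\[
g+2N,\qquad g+2N+T+q,\qquad g+2N+T+q,\qquad p+g+4N,
\]
respectively. All these are at most $5(q+T+2N+p+g)\le h_3$, and $h_3\le t\le\tau$.

\emph{The five numbers lie in $S$.} Each length in the table is a sum of distinct generators, and so are $\nu$ and $2h$; so it is enough that no generator used for the length is used for $\nu$ or for $2h$.
\begin{itemize}
\item (C2): the length is $T$ or $T+q$; $\nu=b$; $2h=2h_1$.
\item (C3): the length is $p+2N$; $\nu=2a$; $2h=2h_2$.
\item (C1): the length is $t$, $t+q$, or $t+2m$, by \eqref{eq:lengths}; $\nu=g$; $2h=2h_3$.
\item (C5), (C6): the length is $t+T$, $t+q+T$, or $t+2m+T$, by \eqref{eq:lengths}; $\nu=g+b$; $2h=2h_3$.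
\item (C7): the length is $t+2N$, $t+q+2N$, or $t+2m+2N$; $\nu=p+g+2a$; $2h=2h_3$.
\end{itemize}
So all six words are blue by Step 1, and $(\dagger)$ shows that (C4), which is $E2^s1^z$, is red.

\medskip\noindent\textbf{Step 3: the contradiction.} Consider the target configuration $e=E$, $f=0$, $x=1^m$, $y=1^q0^{m-q}$. Its words (C2) and (C3) are $1^q$ and $1^{2m}$, red because $q,2m\in S$. Its other words are the four words $E2^s1^z$ of \eqref{eq:cases}, red by Step 2. So it is monochromatic, contrary to the choice of $c$.
\end{proof}

Lemma~\ref{lem:canon} controls only sets of bounded size, so we need a bound on the seven words that does not depend on the coloring.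

\begin{corollary}\label{cor:bound}
There is $r_0\ge1$ such that every $2$-coloring of $W_{r_0}$ has a monochromatic configuration all of whose seven words lie in $W_{r_0}$.
\end{corollary}

\begin{proof}
Call a $2$-coloring of $W_r$ \emph{bad} if it has no monochromatic configuration with all seven words in $W_r$. The restriction of a bad coloring of $W_{r+1}$ to $W_r$ is bad. If there were a bad coloring for every $r\ge1$, the bad colorings would form an infinite tree under restriction. Its levels are finite because each $W_r$ is finite, so by K\"onig's lemma there would be an infinite branch, that is, a $2$-coloring of all nonempty words whose restriction to each $W_r$ is bad. Since the seven words of any configuration lie in some $W_r$, this coloring would have no monochromatic configuration, contradicting Proposition~\ref{prop:words}.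
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Lemma~\ref{lem:canon}]
Let $\chi\colon V\to2$, and let $r_0$ be as in Corollary~\ref{cor:bound}. Apply Lemma~\ref{lem:canon} with $r=2r_0$ to get $A_n$ and $d$. By Corollary~\ref{cor:bound}, the coloring $c(w)=d(2\cdot w)$ of $W_{r_0}$ has a monochromatic configuration with all words in $W_{r_0}$. Lemma~\ref{lem:U} gives $U$. All its elements have size at most $r=2r_0$, and $r_0$ depends neither on $\kappa$ nor on $\chi$.
\end{proof}

\begin{proof}[Proof of the last statement of Theorem~\ref{thm:sharp}]
For $\delta=4$ the answer is affirmative by Theorem~\ref{thm:main}, and a set $U$ that works for $\delta=4$ works for every smaller $\delta$. For $5\le\delta\le\omega$ it is negative by (a).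
\end{proof}

\section{Canonization}\label{sec:canon}

It remains to prove Lemma~\ref{lem:canon}. Choose disjoint blocks $B_0,B_1,\dots$ in $\kappa$ whose sizes increase rapidly. A priori the color of $F$ depends on the points that $F$ has in a block $B_n$, in interplay with its points in other blocks. The earlier blocks are no problem: there are so few points in them, compared with $|B_n|$, that we can make block $n$ homogeneous with respect to all of them at once. Later blocks are too large for this. But if a later block has already been made homogeneous, only the \emph{number} of points in it matters, and there are only countably many possibilities. So we thin out all blocks in rounds: in round $i+1$, block $n$ is made homogeneous with respect to all earlier points together with the counts in at most $i$ later blocks. Since $F$ has at most $r$ points and meets at most $r$ blocks, $r$ rounds suffice.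

For a cardinal $\theta$ let $\beth_0(\theta)=\theta$ and $\beth_{s+1}(\theta)=2^{\beth_s(\theta)}$, let $\theta^+$ be the successor cardinal of $\theta$, and let $[B]^j$ be the set of $j$-element subsets of $B$. The \emph{Erd\H{o}s--Rado theorem} states that for infinite $\theta$ and finite $s\ge1$
\[
\beth_{s-1}(\theta)^+\to(\theta^+)^s_\theta ,
\]
that is: if $|B|\ge\beth_{s-1}(\theta)^+$ and $[B]^s$ is colored with $\theta$ colors, there is $H\subseteq B$ of size $\theta^+$ such that $[H]^s$ is monochromatic. We need homogeneity for all $j\le r$ simultaneously.

\begin{lemma}\label{lem:ER}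
Let $\theta$ be infinite, $1\le r<\omega$, and $|B|\ge\beth_r(\theta)^+$. For $1\le j\le r$ let $g_j$ be a map on $[B]^j$ with at most $\theta$ values. There is $H\subseteq B$ with $|H|=\theta^+$ such that every $g_j$ is constant on $[H]^j$.
\end{lemma}

\begin{proof}
Well-order $B$, and color $\{b_1<\dots<b_r\}\in[B]^r$ by the $r$-tuple $\bigl(g_j(\{b_1,\dots,b_j\})\bigr)_{1\le j\le r}$. There are at most $\theta^r=\theta$ colors, so the Erd\H{o}s--Rado theorem gives a homogeneous set of size $\theta^+$. Its initial segment $H$ of order type $\theta^+$ has no last element. So every $j$-element subset of $H$ is the set of the first $j$ elements of some $r$-element subset of $H$, and $g_j$ is constant on $[H]^j$.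
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:canon}]
The case $r=0$ follows from the case $r=1$, so let $r\ge1$. Since $\kappa$ is an uncountable limit cardinal of cofinality $\omega$, there are infinite cardinals $\kappa_0<\kappa_1<\cdots$ with supremum $\kappa$.

\medskip\noindent\textbf{The blocks.} Put $\mu_{-1}=\omega$ and, for $n<\omega$,
\[
\nu_n=\max(\kappa_n,\mu_{n-1}),\qquad \mu_n=\beth_{r^2+1}(\nu_n)^+ .
\]
Because $\kappa$ is a strong limit cardinal, $\mu_n<\kappa$ for all $n$, by induction. Choose pairwise disjoint $B_n\subseteq\kappa$ with $|B_n|=\mu_n$, and let $B_{<n}=\bigcup_{n'<n}B_{n'}$. Since the $\mu_n$ increase, $|B_{<n}|\le\nu_n$. For $0\le i\le r$ let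
\[
\theta_i(n)=\beth_{r(r-i)+1}(\nu_n).
\]
Then $\theta_0(n)^+=\mu_n$, $\theta_r(n)=2^{\nu_n}$, and $\theta_i(n)=\beth_r(\theta_{i+1}(n))$ for $i<r$.

\medskip\noindent\textbf{The rounds.} A \emph{list} is a finite sequence $L=((n_1,j_1),\dots,(n_s,j_s))$ with $s\ge0$, $n_1<\dots<n_s$, and $j_u\ge1$; the $n_u$ are its \emph{indices} and the $j_u$ its \emph{counts}. We construct for each $n$
\[
B_n=A_n^0\supseteq A_n^1\supseteq\dots\supseteq A_n^r\qquad\text{with } |A_n^i|=\theta_i(n)^+ .
\]
We say that $\rho$ is \emph{of type $L$ at stage $i$} if $\rho\subseteq\bigcup_{u}A^i_{n_u}$ and $|\rho\cap A^i_{n_u}|=j_u$ for every $u$. The construction will ensure, for $0\le i\le r$: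
\begin{itemize}
\item[$(P_i)$] For every list $L$ of length $s\le i$ and every finite $G\subseteq B_{<n_1}$ (every finite $G\subseteq\bigcup_nB_n$ if $s=0$) with $|G|+\sum_uj_u\le r$, the value $\chi(G\cup\rho)$ is the same for all $\rho$ of type $L$ at stage $i$.
\end{itemize}
This common value is denoted by $\chi_L(G)$. It does not depend on $i\ge s$: a set of type $L$ at a later stage is also of type $L$ at every earlier stage, and sets of type $L$ exist at every stage since the $A_n^i$ are infinite.

$(P_0)$ is trivial, because then $L$ and $\rho$ are empty. Suppose that $i<r$ and that the sets $A_n^i$ satisfy $(P_i)$. Fix $n$. For $1\le j\le r$ and $\rho\in[A_n^i]^j$ let $g_j(\rho)$ be the function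
\[
(L,G)\mapsto\chi_L(G\cup\rho),
\]
defined for all lists $L$ of length at most $i$ with all indices greater than $n$ and all finite $G\subseteq B_{<n}$ such that $|G|+j$ plus the sum of the counts in $L$ is at most $r$. The values make sense by $(P_i)$: if $L$ is nonempty with first index $n_1>n$, then $G\cup\rho\subseteq B_{<n_1}$. There are countably many lists and at most $\nu_n$ finite subsets of $B_{<n}$, so there are at most $\nu_n$ pairs $(L,G)$, and $g_j$ takes at most $2^{\nu_n}\le\theta_{i+1}(n)$ values. As $|A_n^i|=\beth_r(\theta_{i+1}(n))^+$, Lemma~\ref{lem:ER} gives $A_n^{i+1}\subseteq A_n^i$ of size $\theta_{i+1}(n)^+$ such that each $g_j$ is constant on $[A_n^{i+1}]^j$. Do this for every $n$.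

To verify $(P_{i+1})$, let $L'$ be a nonempty list of length at most $i+1$ with first entry $(n,j)$ and remainder $L$, let $G\subseteq B_{<n}$ be as in $(P_{i+1})$, and let $\rho$ be of type $L'$ at stage $i+1$. Then $\rho=\rho_0\cup\rho_1$ with $\rho_0\in[A_n^{i+1}]^j$ and $\rho_1$ of type $L$ at stage $i+1$, hence also at stage $i$. By $(P_i)$, applied to $L$ and $G\cup\rho_0$,
\[
\chi(G\cup\rho_0\cup\rho_1)=\chi_L(G\cup\rho_0)=g_j(\rho_0)(L,G),
\]
with the map $g_j$ used for block $n$. By the choice of $A_n^{i+1}$ this does not depend on $\rho_0$, so it is the same for all $\rho$. For the empty list there is nothing to prove.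

\medskip\noindent\textbf{Uniformity over the blocks.} A nonempty set $F\subseteq\bigcup_nA_n^r$ with $|F|\le r$ meets at most $r$ blocks. So $(P_r)$ with $G=\emptyset$ gives $\chi(F)=\chi_L(\emptyset)$, where $L$ is the list of the indices of the blocks that $F$ meets and the numbers of points of $F$ in them. To remove the dependence on the indices, for $1\le\ell\le r$ color $\{n_1<\dots<n_\ell\}\in[\omega]^\ell$ by the function
\[
(j_1,\dots,j_\ell)\mapsto\chi_{((n_1,j_1),\dots,(n_\ell,j_\ell))}(\emptyset)
\]
on the words of length $\ell$ in $W_r$. There are finitely many colors, so by Ramsey's theorem, applied successively for $\ell=1,\dots,r$, there is an infinite $H\subseteq\omega$ homogeneous for all $\ell\le r$. For a word $w\in W_r$ of length $\ell$ let $d(w)$ be the value at $w$ of the common color of $[H]^\ell$. Let $A_0,A_1,\dots$ be the sets $A_n^r$ with $n\in H$, in increasing order of $n$. Then $\chi(F)=d(\mathrm{sh}(F))$ for all nonempty $F\subseteq\bigcup_nA_n$ with $|F|\le r$. Finally, $|A_n^r|=(2^{\nu_n})^+$ is nondecreasing in $n$, greater than $\kappa_n$, and less than $\kappa$. So the cardinals $|A_0|\le|A_1|\le\cdots$ are infinite and have supremum $\kappa$.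
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it those of Corollary~\ref{cor:gch} and Theorem~\ref{thm:sharp}.

\begin{thebibliography}{9}
\bibitem{hindman} Hindman's theorem, J. Combin. Theory Ser.~A \textbf{17} (1974).
\bibitem{source} Paper published in J. Comb. Theory (Series A) \textbf{113} (2006), 2--20; final copy as submitted to the publisher at \texttt{http://nhindman.us/research/rothschild.pdf}.
\end{thebibliography}

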